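\title{Program Equivalence in the Nu-Calculus Is Undecidable}

\begin{abstract}
The nu-calculus is a simply typed call-by-value language whose only effect is the creation of fresh names, which can be passed around and tested for equality. Every program terminates, yet we show that contextual equivalence is undecidable. It is $\Pi^0_1$-complete, already for terms without free names at one fixed second-order type, and at one fixed third-order type it is $\Pi^0_1$-complete to decide equivalence with one fixed term. The proof is a reduction from Post's Correspondence Problem. The context supplies a generator of pointer structures that claim to encode a solution. The term calls the generator twice, uses the first copy to recognize the names private to the second, and exposes only a locally verified step function on the second copy, so that the context can reach the end of the structure only by walking through all of it.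
\end{abstract}

\section{Introduction}\label{sec:intro}

The nu-calculus of Pitts and Stark is a simply typed, call-by-value, higher-order functional language. Its only effect is a very basic form of local state: references of unit type, called \emph{names}. Its motto is: ``Names are created with local scope, can be tested for equality, and are passed around via function application, but that is all.'' We recall the language, pose the question, and state the results.

\subsection{The language}

Fix a countably infinite set of names $n,n',\dots$ and a disjoint countably infinite set of variables $x,f,\dots$. Types and terms are given by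
\begin{align*}
\tau &::= \mathsf{Bool} \mid \mathsf{Name} \mid \tau\to\tau,\\
M &::= x \mid n \mid \mathsf{true}\mid \mathsf{false} \mid \mathsf{if}\ M\ \mathsf{then}\ M\ \mathsf{else}\ M \mid M=M \mid \nu n.M \mid \lambda x{:}\tau.M \mid MM .
\end{align*}
The term $\nu n.M$, read ``new $n$ in $M$'', binds the name $n$ in $M$; the term $\lambda x{:}\tau.M$ binds the variable $x$ in $M$; and $M=M'$ tests equality of names. Terms are identified up to $\alpha$-conversion of bound names and bound variables, and substitution $M[V/x]$ avoids capture. \emph{Values} are variables, names, $\mathsf{true}$, $\mathsf{false}$ and $\lambda$-abstractions. A term is \emph{closed} if it has no free variables; it may have free names, and $\mathrm{names}(M)$ is the set of these. Application associates to the left and binds tighter than $=$; the scope of a binder extends as far to the right as possible; we omit the type on $\lambda$ when it is determined by the text.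

A typing judgment $s,\Gamma\vdash M:\tau$ has a finite set $s$ of names containing $\mathrm{names}(M)$ and an assignment $\Gamma$ of types to the free variables of $M$. The rules are those of the simply typed $\lambda$-calculus with Boolean constants, together with the following: $s,\Gamma\vdash n:\mathsf{Name}$ for $n\in s$; if $M$ and $M'$ have type $\mathsf{Name}$, then $M=M'$ has type $\mathsf{Bool}$; if $s\uplus\{n\},\Gamma\vdash M:\tau$, then $s,\Gamma\vdash\nu n.M:\tau$; a conditional has a guard of type $\mathsf{Bool}$ and two branches of the same type, which is its type. A term is \emph{over} $t$ if it is typable with name set $t$.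

Evaluation is a relation $s\vdash M\Downarrow(s')V$ on closed terms: with the names $s$ in use, $M$ evaluates to the value $V$, creating the fresh names $s'$. It is the least relation satisfying the following rules.
\begin{itemize}
\item[(E1)] $s\vdash V\Downarrow(\emptyset)V$ for values $V$.
\item[(E2)] If $s\vdash B\Downarrow(s_1)\mathsf{true}$ and $s\uplus s_1\vdash M\Downarrow(s_2)V$, then $s\vdash\mathsf{if}\ B\ \mathsf{then}\ M\ \mathsf{else}\ M'\Downarrow(s_1\uplus s_2)V$; and the same with $\mathsf{false}$ in the first premise and $M'$ in the second.
\item[(E3)] If $s\vdash N\Downarrow(s_1)n$ and $s\uplus s_1\vdash N'\Downarrow(s_2)n'$, then $s\vdash N=N'\Downarrow(s_1\uplus s_2)b$, where $b$ is $\mathsf{true}$ if $n=n'$ and $\mathsf{false}$ otherwise.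
\item[(E4)] If $n\notin s$ and $s\uplus\{n\}\vdash M\Downarrow(s')V$, then $s\vdash\nu n.M\Downarrow(\{n\}\uplus s')V$. By $\alpha$-conversion the bound name can always be renamed so that $n\notin s$.
\item[(E5)] If $s\vdash M\Downarrow(s_1)\lambda x.M''$, $\ s\uplus s_1\vdash N\Downarrow(s_2)V'$ and $s\uplus s_1\uplus s_2\vdash M''[V'/x]\Downarrow(s_3)V$, then $s\vdash MN\Downarrow(s_1\uplus s_2\uplus s_3)V$.
\end{itemize}
Whenever we write $s\vdash M\Downarrow(s')V$, the term $M$ is closed, well typed and over $s$. We use the abbreviations
\begin{align*}
\mathsf{let}\ x=M\ \mathsf{in}\ N &:= (\lambda x.N)M, & \neg M&:=\mathsf{if}\ M\ \mathsf{then}\ \mathsf{false}\ \mathsf{else}\ \mathsf{true},\\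
M\wedge N&:=\mathsf{if}\ M\ \mathsf{then}\ N\ \mathsf{else}\ \mathsf{false}, & M\vee N&:=\mathsf{if}\ M\ \mathsf{then}\ \mathsf{true}\ \mathsf{else}\ N,
\end{align*}
and $\mathsf{Eq}(M,N):=\mathsf{if}\ M\ \mathsf{then}\ N\ \mathsf{else}\ \neg N$ for equality of Booleans.

\subsection{Program equivalence}

A \emph{context} $C[-]$ is a term with a single hole. Let $M_1,M_2$ be closed terms with $s,\emptyset\vdash M_i:\tau$. Filling the hole with $M_i$ is literal substitution, the bound names of $C$ being chosen disjoint from $s$ so that the free names of $M_i$ are not captured. The terms are \emph{equivalent} over $s$, written $M_1\equiv M_2$, if for every context $C$ with $s,\emptyset\vdash C[M_i]:\mathsf{Bool}$ for $i=1,2$,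
\[
\exists s_1.\ s\vdash C[M_1]\Downarrow(s_1)\mathsf{true}\iff \exists s_2.\ s\vdash C[M_2]\Downarrow(s_2)\mathsf{true}.
\]
So a context observes only a final Boolean, and it learns about names only by comparing them. This is enough to see \emph{when} a name is created: the context $\mathsf{let}\ f=[-]\ \mathsf{in}\ (f\,\mathsf{true}=f\,\mathsf{true})$ evaluates to $\mathsf{false}$ on the generator $\lambda u{:}\mathsf{Bool}.\nu n.n$, which creates a name at each call, and to $\mathsf{true}$ on $\nu n.\lambda u{:}\mathsf{Bool}.n$. On the other hand, a name that the context never receives is invisible to it. A known example, with $f:\mathsf{Name}\to\mathsf{Bool}$, is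
\[
\nu n.\nu n'.\lambda f.\,\mathsf{Eq}(fn,fn')\ \equiv\ \lambda f.\,\mathsf{true}.
\]
The question comes from \cite{PEN}.

\medskip\noindent\textbf{Problem.} \emph{Is there an algorithm which, given a finite set $s$ of names, a type $\tau$ and closed terms $M_1,M_2$ with $s,\emptyset\vdash M_i:\tau$, decides whether $M_1\equiv M_2$?}\medskip

There is a case for guessing yes. The language has no recursion and no numbers, and every closed term terminates (Lemma~\ref{lem:termination}). A separating context can therefore be found by search whenever one exists, and decidability amounts to a computable bound on the size of the smallest separating context. A given term makes a bounded number of calls to each argument and can do nothing with names except compare them, so such a bound looks plausible. It does not exist, because a context can pack an arbitrarily large structure of names into one argument and can call the function it receives back arbitrarily often.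

\subsection{Results}

An instance of \emph{Post's Correspondence Problem} (PCP) is a list $I$ of pairs $(u_1,v_1),\dots,(u_r,v_r)$, $r\ge1$, of nonempty words over $\{0,1\}$. A \emph{solution} is a sequence $i_1\dots i_k$ of indices with $k\ge1$ and $u_{i_1}\cdots u_{i_k}=v_{i_1}\cdots v_{i_k}$. A set is $\Sigma^0_1$ if it is recursively enumerable and $\Pi^0_1$ if its complement is; it is complete for its class if every set of the class reduces to it by a computable many-one reduction. The only outside result that we use is Post's theorem: solvability of PCP instances is undecidable, in fact $\Sigma^0_1$-complete.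

Throughout the paper,
\[
\sigma=\mathsf{Bool}\to\mathsf{Bool}\to\mathsf{Bool}\to\mathsf{Name}\to\mathsf{Name},\qquad \rho=\mathsf{Bool}\to\sigma .
\]
The \emph{order} of a type is defined by $\mathrm{ord}(\mathsf{Bool})=\mathrm{ord}(\mathsf{Name})=0$ and $\mathrm{ord}(\tau\to\tau')=\max(\mathrm{ord}(\tau)+1,\mathrm{ord}(\tau'))$. Thus $\mathrm{ord}(\rho)=1$.

\begin{theorem}\label{thm:main}
From a PCP instance $I$ one can compute closed terms $A_1,A_2$ of type $\rho\to\mathsf{Name}\to\mathsf{Name}$, without free names, such that $A_1\equiv A_2$ if and only if $I$ has no solution. Hence program equivalence in the nu-calculus is undecidable.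
\end{theorem}

\begin{theorem}\label{thm:complexity}
\begin{itemize}
\item[(a)] For $s=\emptyset$ and the fixed second-order type $\rho\to\mathsf{Name}\to\mathsf{Name}$, the relation $\equiv$ is $\Pi^0_1$-complete. Over all $s,\tau,M_1,M_2$ it is $\Pi^0_1$-complete as well.
\item[(b)] At the fixed third-order type $\rho\to((\mathsf{Name}\to\mathsf{Name})\to\mathsf{Bool})\to\mathsf{Bool}$ it is undecidable, again $\Pi^0_1$-complete, whether a closed term is equivalent to the fixed term $\lambda G.\lambda H.\mathsf{true}$.
\end{itemize}
\end{theorem}

Nothing is claimed about first-order types; in particular, we do not claim that the order $2$ in (a) is optimal.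

\section{Secret names and reachability}\label{sec:idea}

The mechanism of the proof is visible with a single private name. Let $D_1:=x$ and $D_2:=\nu n.n$, and for $d=1,2$ put
\begin{align*}
\mathsf{Leak}_d&:=\lambda u{:}\mathsf{Bool}.\,\nu p.\,\lambda x{:}\mathsf{Name}.\ \mathsf{if}\ x=p\ \mathsf{then}\ D_d\ \mathsf{else}\ p,\\
\mathsf{Hide}_d&:=\lambda u{:}\mathsf{Bool}.\,\nu p.\,\lambda x{:}\mathsf{Name}.\ \mathsf{if}\ x=p\ \mathsf{then}\ D_d\ \mathsf{else}\ x.
\end{align*}
In both pairs the functions returned for $d=1$ and $d=2$ differ at the argument $p$ and nowhere else: one returns $p$, the other a fresh name. Consider the context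
\[
\mathsf{let}\ f=[-]\,\mathsf{true}\ \mathsf{in}\ \mathsf{let}\ y=(\nu n.fn)\ \mathsf{in}\ (fy=y).
\]
With $\mathsf{Leak}_d$ in the hole, $fn$ evaluates to $p$, so $y$ becomes $p$, and $fp=p$ evaluates to $\mathsf{true}$ for $d=1$ and to $\mathsf{false}$ for $d=2$. With $\mathsf{Hide}_d$ in the hole, $y$ becomes $n$ and the result is $\mathsf{true}$ for both $d$. No other context does better: $f$ returns $p$ only when it is given $p$, so the context never obtains it, and $\mathsf{Hide}_1\equiv\mathsf{Hide}_2$ (Example~\ref{ex:hide}).

Equivalence has turned into a reachability question. Replace $p$ by a finite graph of private names with an entry node, let $f$ send outside names to the entry and each node to its successor, and let the two versions of $f$ differ at a goal node only. The context separates them by walking from the entry to the goal, and has no other access to the nodes. To encode PCP, the walk must certify a solution. Three difficulties arise.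

First, solutions have unbounded length, so the graph cannot be written into the term; the context must supply it. But the context knows the names that it creates. The way out is that the context supplies a \emph{generator} $G$, and the term calls it. The names created during that call are unknown to the context, because the language has no store in which $G$ could leave them.

Second, the context may cheat and supply a $G$ that returns a graph on names that the context already holds. The term must recognize the names created by its own call. It calls $G$ twice. The two results are equal up to a renaming of the names created by the calls, so they treat every other name alike; a name accepted by the second copy and rejected by the first is therefore not a name of the context.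

Third, a term of fixed size can inspect only a bounded part of the graph at each call. So the term checks one step at a time and leaves the iteration to the context. A PCP solution suits this: it can be laid out as a graph in which each step is verified by following a bounded number of pointers.

Sections~\ref{sec:eval} and~\ref{sec:contexts} develop the tools for proving equivalences, Section~\ref{sec:terms} defines $A_1,A_2$, Sections~\ref{sec:solvable} and~\ref{sec:unsolvable} prove the two directions of the reduction, and Section~\ref{sec:theorems} derives the theorems.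

\section{Evaluation}\label{sec:eval}

We use the following textbook facts about typing without further comment. Types are unique, since $\lambda$-binders carry types. Typing is preserved when the name set is enlarged, when names are renamed injectively, and when a variable is replaced by a term of its type. Evaluation, and the small steps defined below, preserve types. A closed value of type $\mathsf{Bool}$, $\mathsf{Name}$, $\tau\to\tau'$ is, respectively, a Boolean constant, a name, a $\lambda$-abstraction. An injective renaming $\kappa$ acts on the free names of a term and commutes with substitution: $\kappa(M[V/x])=(\kappa M)[\kappa V/x]$.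

\subsection{Determinism up to renaming}

Rule (E4) may choose any unused name, so evaluation is not deterministic. The first lemma says that this choice is the only freedom, and that a term cannot produce an old name that it does not contain.

\begin{lemma}\label{lem:renaming}
Let $t\vdash M\Downarrow(a)V$.
\begin{itemize}
\item[(i)] $a\cap t=\emptyset$ and $\mathrm{names}(V)\subseteq\mathrm{names}(M)\cup a$.
\item[(ii)] If $\kappa$ is an injective map from $\mathrm{names}(M)$ to $t'$ and $t'\vdash\kappa M\Downarrow(a')W$, then there is a bijection $\theta:a\to a'$ with $W=(\kappa\cup\theta)V$.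
\end{itemize}
\end{lemma}

\begin{proof}
(i) Induction on the derivation. For (E1), $a=\emptyset$ and $V=M$. In a rule with several premises, the name set of a later premise is $t$ together with the names created earlier, so by induction all created names avoid $t$; in (E4) also $n\notin t$. For $\mathrm{names}(V)$: in (E2) apply the induction hypothesis to the chosen branch; in (E3) $V$ has no names; in (E4), for $M=\nu n.M_0$, we get $\mathrm{names}(V)\subseteq\mathrm{names}(M_0)\cup s'\subseteq\mathrm{names}(M)\cup\{n\}\cup s'$. In (E5), for $M=M_0N$, the first two premises give $\mathrm{names}(M''[V'/x])\subseteq\mathrm{names}(M_0)\cup s_1\cup\mathrm{names}(N)\cup s_2$, and the third gives the claim.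

(ii) Induction on the first derivation. The term $\kappa M$ has the same outermost form as $M$, and the form determines the last rule up to the value of a guard and the choice of a fresh name. For any bijection $\theta:a\to a'$ the map $\kappa\cup\theta$ is a well-defined injection on $\mathrm{names}(M)\cup a$, because $\mathrm{names}(M)\subseteq t$ is disjoint from $a$ and the image of $\kappa$ lies in $t'$, which is disjoint from $a'$, by (i). Renamings are restricted to the names of the term to which the induction hypothesis is applied.

(E1): $a=a'=\emptyset$ and $W=\kappa V$. (E2): the guards evaluate to the same Boolean, with a bijection $\theta_1$ of created names, so corresponding branches are taken; the branches give $\theta_2$, and $\theta=\theta_1\cup\theta_2$. (E3): the two sides evaluate to $n,n'$ in the first derivation and to their images under the injection $\kappa\cup\theta_1\cup\theta_2$ in the second, so the Booleans agree. (E4): if the derivations choose $n\notin t$ and $n'\notin t'$, then the second body is the image of the first under $\kappa\cup\{n\mapsto n'\}$, which is injective as $n'\notin t'$; the bodies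 give $\theta_1$, and $\theta=\{n\mapsto n'\}\cup\theta_1$. (E5): the first two premises give $\theta_1,\theta_2$; the term in the third premise of the second derivation is the image of the term in the first derivation under $\kappa\cup\theta_1\cup\theta_2$; the induction hypothesis for this map gives $\theta_3$, and $\theta=\theta_1\cup\theta_2\cup\theta_3$.
\end{proof}

\begin{corollary}\label{cor:determinism}
\begin{itemize}
\item[(a)] The Boolean to which a closed term of type $\mathsf{Bool}$ evaluates is unique, does not depend on the set of names in use, and is invariant under injective renaming of the term.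
\item[(b)] If $t\vdash M\Downarrow(a)q$ with $q$ a name in $t$, then every evaluation $t'\vdash M\Downarrow(a')q'$ has $q'=q$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) In Lemma~\ref{lem:renaming}(ii), if $V$ is a Boolean constant then $W=V$. (b) By (i), $q\notin a$, so $q\in\mathrm{names}(M)$. By (ii) with $\kappa$ the identity, $q'=(\kappa\cup\theta)q=q$.
\end{proof}

\subsection{Termination}

\begin{lemma}\label{lem:termination}
If $t,\emptyset\vdash M:\tau$, then $t\vdash M\Downarrow(a)V$ for some $a$ and $V$.
\end{lemma}

\begin{proof}
A direct induction fails at (E5), where the third premise concerns a larger term, so we strengthen the statement by induction on types. A function may be applied later, when more names are in use, and the definition must allow for this. Define a set $\mathcal V_\tau(t)$ of closed values and a set $\mathcal E_\tau(t)$ of closed terms, of type $\tau$ over $t$: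
\begin{itemize}
\item for $\tau\in\{\mathsf{Bool},\mathsf{Name}\}$, $\mathcal V_\tau(t)$ consists of all closed values of type $\tau$ over $t$;
\item $\lambda x.P\in\mathcal V_{\tau\to\tau'}(t)$ if $P[W/x]\in\mathcal E_{\tau'}(t')$ for all finite $t'\supseteq t$ and all $W\in\mathcal V_\tau(t')$;
\item $M\in\mathcal E_\tau(t)$ if $t\vdash M\Downarrow(a)V$ for some $a$ and some $V\in\mathcal V_\tau(t\cup a)$.
\end{itemize}
The definition gives $\mathcal V_\tau(t)\subseteq\mathcal V_\tau(t')$ for $t\subseteq t'$ (monotonicity), and (E1) gives $\mathcal V_\tau(t)\subseteq\mathcal E_\tau(t)$. We prove by induction on the size of $M$: if $t,\Gamma\vdash M:\tau$, $t'\supseteq t$, and $\gamma$ maps each variable $x{:}\tau_x$ of $\Gamma$ into $\mathcal V_{\tau_x}(t')$, then $M[\gamma]\in\mathcal E_\tau(t')$. The lemma is the case $\Gamma=\emptyset$, $t'=t$. We drop type subscripts.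

If $M$ is a variable, a name or a Boolean constant, then $M[\gamma]\in\mathcal V(t')$. If $M=\lambda x.M_0$, let $t''\supseteq t'$ and $W\in\mathcal V(t'')$; by monotonicity $\gamma$ maps into $\mathcal V(t'')$, so $M_0[\gamma][W/x]=M_0[\gamma,x\mapsto W]\in\mathcal E(t'')$ by induction, and $M[\gamma]\in\mathcal V(t')$. For a conditional, the guard evaluates under $t'$ to a Boolean constant, creating some $a$; the chosen branch lies in $\mathcal E(t'\cup a)$ by monotonicity and induction; apply (E2). For $N=N'$, the term $N[\gamma]$ evaluates under $t'$ to a name, creating $a$, and $N'[\gamma]$ evaluates under $t'\cup a$ to a name; apply (E3). For $\nu n.M_0$ choose $n\notin t'$; induction with $t\cup\{n\}$ and $t'\cup\{n\}$ gives $M_0[\gamma]\in\mathcal E(t'\cup\{n\})$; apply (E4). For $M_0N$, the term $M_0[\gamma]$ evaluates under $t'$ to some $\lambda x.P\in\mathcal V(t'\cup a_1)$, then $N[\gamma]$ evaluates under $t'\cup a_1$ to some $W\in\mathcal V(t'\cup a_1\cup a_2)$, hence $P[W/x]\in\mathcal E(t'\cup a_1\cup a_2)$; apply (E5).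
\end{proof}

By Lemma~\ref{lem:termination} and Corollary~\ref{cor:determinism}(a), a closed term of type $\mathsf{Bool}$ evaluates to exactly one of $\mathsf{true}$ and $\mathsf{false}$, whatever names are in use. We call this constant its \emph{outcome}, and say that the term \emph{holds} if its outcome is $\mathsf{true}$. Thus $M_1\equiv M_2$ means that $C[M_1]$ and $C[M_2]$ always have the same outcome. By (E2), $\neg M$ holds iff $M$ does not, $M\wedge N$ holds iff both hold, $M\vee N$ holds iff one of them holds, and $\mathsf{Eq}(M,N)$ holds iff $M$ and $N$ have the same outcome.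

\subsection{Small steps}

The context lemma of the next section modifies a computation in the middle, and for this we need intermediate states. \emph{Evaluation contexts} are
\[
E::=[\cdot]\mid\mathsf{if}\ E\ \mathsf{then}\ M\ \mathsf{else}\ M'\mid E=M\mid n=E\mid EM\mid VE\qquad(V\text{ a value}),
\]
so the hole is never under a binder. \emph{Steps} between pairs $(t,M)$ with $M$ over $t$ are
\begin{align*}
(t,E[\mathsf{if}\ \mathsf{true}\ \mathsf{then}\ M\ \mathsf{else}\ M'])&\to(t,E[M]), &(t,E[n=n'])&\to(t,E[b]),\\
(t,E[\mathsf{if}\ \mathsf{false}\ \mathsf{then}\ M\ \mathsf{else}\ M'])&\to(t,E[M']), &(t,E[(\lambda x.M)V])&\to(t,E[M[V/x]]),\\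
(t,E[\nu n.M])&\to(t\cup\{n\},E[M]),
\end{align*}
where $b$ is $\mathsf{true}$ iff $n=n'$, and $n\notin t$ in the last clause. The terms in the holes on the left are the \emph{redexes}.

\begin{lemma}\label{lem:steps}
Let all terms be closed.
\begin{itemize}
\item[(i)] If $t\vdash M\Downarrow(a)V$ and $E[M]$ is over $t$, then $(t,E[M])\to^*(t\cup a,E[V])$.
\item[(ii)] If $(t,M)\to(t_1,M_1)$ and $t_1\vdash M_1\Downarrow(a)V$, then $t\vdash M\Downarrow((t_1\setminus t)\cup a)V$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Induction on the derivation, for all $E$. (E1): no step. (E2): use the induction hypothesis for the guard in the context $E[\mathsf{if}\ [\cdot]\ \mathsf{then}\ M\ \mathsf{else}\ M']$, take one step, and use it for the branch in $E$. (E3): use $E[[\cdot]=N']$, then $E[n=[\cdot]]$, then take one step. (E4): take one step choosing the same $n$, then use the premise in $E$. (E5): use $E[[\cdot]N]$, then $E[(\lambda x.M'')[\cdot]]$, take one $\beta$-step, and use the third premise in $E$.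

(ii) Induction on the evaluation context $E$ of the step. If $E=[\cdot]$, then $M$ is a redex. For a conditional, a $\beta$-redex and a $\nu$-redex, apply (E2), (E5), (E4) with the given derivation as last premise and instances of (E1) as the others. For $n=n'$, the term $M_1$ is the constant $b$, so $a=\emptyset$ and $V=b$, and (E3) applies.

If $E\ne[\cdot]$, the step comes from a step $(t,N)\to(t_1,N_1)$ of an immediate subterm. The term $M_1$ is not a value, and the last rule of its derivation has a premise $t_1\vdash N_1\Downarrow(a_1)V_1$. By induction $t\vdash N\Downarrow((t_1\setminus t)\cup a_1)V_1$. The later premises use the set $t_1\cup a_1=t\cup(t_1\setminus t)\cup a_1$ and its extensions, so they can be kept. An earlier premise exists only for $n=E'$ and $V'E'$; it evaluates a value by (E1), and holds under $t$ as well. The same rule now yields the claim.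
\end{proof}

\begin{corollary}\label{cor:outcome}
Let $M$ be a closed term of type $\mathsf{Bool}$ over $t$.
\begin{itemize}
\item[(a)] If $(t,M)\to(t_1,M_1)$, then $M$ and $M_1$ have the same outcome.
\item[(b)] If $M=E[N]$ and $t\vdash N\Downarrow(a)V$, then $M$ has the outcome of $E[V]$. In particular, $\mathsf{let}\ x=N\ \mathsf{in}\ P$ has the outcome of $P[V/x]$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) $M_1$ evaluates under $t_1$ to its outcome, and so does $M$ under $t$ by Lemma~\ref{lem:steps}(ii). (b) Combine (a) with Lemma~\ref{lem:steps}(i); for the last claim take $E=(\lambda x.P)[\cdot]$ and one more step.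
\end{proof}

\section{Two tools for proving equivalence}\label{sec:contexts}

\subsection{One call suffices}

A context may copy the function in its hole, call it many times, and pass it arguments that contain further copies. The context lemma reduces all this to a single call followed by a single test. We first record where a computation that treats the function as an unknown $z$ can stop.

\begin{lemma}\label{lem:decomp}
Let $z$ be a variable of function type and let $X$ be a well-typed term with no free variable other than $z$. Then either $X$ is a value, or $X=E[r]$ for exactly one pair $(E,r)$ in which $r$ is a redex or $r=zW$ with $W$ a value; the two cases exclude each other.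
\end{lemma}

\begin{proof}
Call such a pair a decomposition. A value with at most $z$ free is a Boolean constant, a name, or a $\lambda$-abstraction or $z$, according to its type. Values have no decomposition, since neither $r$ nor a term $E[r]$ with $E\neq[\cdot]$ is a value. For non-values we argue by induction on $X$. If $X=\nu n.M$, it is a redex and only $E=[\cdot]$ is possible. Let $X$ be a conditional with guard $B$. If $B$ is a value, it is a constant, $X$ is a redex, and $E\ne[\cdot]$ is impossible as $B$ has no decomposition; otherwise $X$ is not a redex and its decompositions correspond to those of $B$. Let $X=MN$. If $M$ is not a value, then $E=[\cdot]$ and $E=VE'$ are impossible, and the decompositions correspond to those of $M$. If $M$ is a value and $N$ is not, then $E=[\cdot]$ and $E=E'N$ are impossible, and they correspond to those of $N$. If both are values, only $E=[\cdot]$ is possible, and $X$ is a $\beta$-redex or $zN$. For $X=(N=N')$ the same three cases occur, with names as the values, and in the third $X$ is a redex.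
\end{proof}

\begin{lemma}[Context lemma]\label{lem:context}
Let $A_d=\lambda G{:}\tau.B_d$, $d=1,2$, be closed values of type $\tau\to\tau'$ over $s$. Then $A_1\equiv A_2$ over $s$ if and only if
\begin{itemize}
\item[$(*)$] for all finite $t\supseteq s$ and all closed values $V:\tau$ and $K:\tau'\to\mathsf{Bool}$ over $t$, the terms $K(A_1V)$ and $K(A_2V)$ have the same outcome.
\end{itemize}
\end{lemma}

\begin{proof}
Suppose $A_1\equiv A_2$, and let $t\setminus s=\{n_1,\dots,n_l\}$. The context $\nu n_1.\cdots\nu n_l.K([-]V)$ is over $s$ and its bound names avoid $s$. Choosing exactly $n_1,\dots,n_l$ in (E4), we see that its outcome with $A_d$ is that of $K(A_dV)$. This gives $(*)$.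

Suppose $(*)$, and let $C[A_1],C[A_2]$ have type $\mathsf{Bool}$ over $s$. Put $Q=C[z]$ with $z$ a fresh variable. Since $A_d$ is closed and its names are not captured, $C[A_d]=Q[A_d/z]$, and $s,z{:}\tau\to\tau'\vdash Q:\mathsf{Bool}$ by uniqueness of types. The plan is to run $Q$ as if $z$ were $A_2$, keeping $z$ as a symbol, and to show that the outcome obtained by reading $z$ as $A_1$ never changes along the run.

For $X$ over $t\supseteq s$ with at most $z$ free, write $(t,X)\to_2(t',X')$ for a step as defined in Section~\ref{sec:eval}, with $z$ allowed to occur, or for a \emph{call} $(t,E[zW])\to_2(t,E[B_2[W/G]])$. Both preserve types. Substituting $A_d$ for $z$ turns values into values, evaluation contexts into evaluation contexts, redexes into redexes of the same kind, and $zW$ into the $\beta$-redex $A_d(W[A_d/z])$. It commutes with the contraction of redexes, because $A_d$ is closed and its names lie in $s\subseteq t$, so that a name chosen outside $t$ does not capture them. Hence every step of a closed term $(t,X[A_2/z])$ is the image of a $\to_2$-step of $(t,X)$: the term $X$ is not a value, its decomposition is mapped to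 a decomposition of $X[A_2/z]$, and by Lemma~\ref{lem:decomp} that is the one which the step uses.

By Lemmas~\ref{lem:termination} and~\ref{lem:steps}(i) there are steps $(s,Q[A_2/z])=(t_0,N_0)\to\dots\to(t_m,N_m)$ with $N_m$ the outcome of $Q[A_2/z]$. Lifting them one by one, we get $N_i=Q_i[A_2/z]$ with $Q_0=Q$ and $(t_i,Q_i)\to_2(t_{i+1},Q_{i+1})$. As $N_m$ is a Boolean constant and $A_2$ is not, $Q_m=N_m$.

We claim that $Q_i[A_1/z]$ and $Q_{i+1}[A_1/z]$ have the same outcome. If the $i$th step is not a call, it becomes a step after substituting $A_1$, and Corollary~\ref{cor:outcome}(a) applies. Let it be a call, $Q_i=E[zW]$. Put $E_1=E[A_1/z]$, $V=W[A_1/z]$ and $K=\lambda x{:}\tau'.E_1[x]$ with $x$ fresh; these are closed and over $t_i\supseteq s$. If $A_dV$ evaluates under $t_i$ to $U_d$, then by Corollary~\ref{cor:outcome} both $K(A_dV)$ and $E_1[A_dV]$ have the outcome of $E_1[U_d]$, since $KU_d$ steps to $E_1[U_d]$. So by $(*)$ the term $Q_i[A_1/z]=E_1[A_1V]$ has the outcome of $E_1[A_2V]$, which steps to $E_1[B_2[V/G]]=Q_{i+1}[A_1/z]$. This proves the claim.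

Therefore $Q[A_1/z]$ has the outcome of $Q_m[A_1/z]=N_m$, which is the outcome of $Q[A_2/z]$.
\end{proof}

\subsection{Names that never escape}

After the call, the test $K$ holds a function $F_d:\mathsf{Name}\to\mathsf{Name}$ whose code contains names unknown to $K$. The next lemma makes the reachability principle of Section~\ref{sec:idea} precise: if $F_1$ and $F_2$ agree outside a set $S$ of secret names and never lead from outside $S$ into $S$, then $K$ cannot separate them.

\begin{lemma}[Privacy lemma]\label{lem:privacy}
Let $t^*$ be a finite set of names, $S\subseteq t^*$, and let $F_d=\lambda x.P_d$, $d=1,2$, be closed values of type $\mathsf{Name}\to\mathsf{Name}$ over $t^*$. Assume: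
\begin{itemize}
\item[(H)] whenever $t'\supseteq t^*$ is finite, $n\in t'\setminus S$ and $t'\vdash P_1[n/x]\Downarrow(a)q$, then $q\notin S$ and $t'\vdash P_2[n/x]\Downarrow(a)q$.
\end{itemize}
Then $KF_1$ and $KF_2$ have the same outcome for every closed value $K:(\mathsf{Name}\to\mathsf{Name})\to\mathsf{Bool}$ over $t^*\setminus S$.
\end{lemma}

\begin{proof}
The secret names do occur in the terms being evaluated, inside copies of $F_d$. To express that they occur nowhere else, we keep a variable $z:\mathsf{Name}\to\mathsf{Name}$ in place of these copies. Call $Q$ \emph{safe at $t'$} if $t',z{:}\mathsf{Name}\to\mathsf{Name}\vdash Q:\tau$ for some $\tau$ and $\mathrm{names}(Q)\cap S=\emptyset$. A term safe at $t'$ is safe at every larger set. We prove: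

\emph{If $t'\supseteq t^*$, $Q$ is safe at $t'$ and $t'\vdash Q[F_1/z]\Downarrow(a)W$, then there is a value $Q'$ of the type of $Q$, safe at $t'\cup a$, with $W=Q'[F_1/z]$ and $t'\vdash Q[F_2/z]\Downarrow(a)Q'[F_2/z]$.}

A safe value of type $\mathsf{Bool}$ or $\mathsf{Name}$ is a constant or a name, unchanged by substitution; a safe value of function type is a $\lambda$-abstraction or $z$. We use induction on the derivation. If $Q$ is a value, including $Q=z$, then $a=\emptyset$ and $Q'=Q$. Otherwise $Q[F_d/z]$ has the outermost form of $Q$.

\emph{Conditional.} By induction the guard gives the same Boolean and the same created names with $F_2$. The chosen branch is safe; apply the induction hypothesis to it.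

\emph{Equality.} By induction each side gives the same name and the same created names with $F_2$, so the results agree; $Q'$ is this Boolean.

\emph{New name.} The derivation chooses $n\notin t'$. Write $Q=\nu n.Q_0$. As $n\notin t^*$, we have $n\notin S$ and $n\notin\mathrm{names}(F_d)$, so $Q_0$ is safe at $t'\cup\{n\}$ and $Q[F_d/z]=\nu n.(Q_0[F_d/z])$. Apply the induction hypothesis to $Q_0$.

\emph{Application $Q=Q_1Q_2$.} The first two premises give safe values $Q_1',Q_2'$, created sets $a_1,a_2$, and the corresponding premises for $F_2$. Let $t''=t'\cup a_1\cup a_2$. If $Q_1'=\lambda y.Q''$, the third premise evaluates $(Q''[F_1/z])[Q_2'[F_1/z]/y]=(Q''[Q_2'/y])[F_1/z]$ under $t''$; this identity holds for $F_2$ too, both values being closed. The term $Q''[Q_2'/y]$ is safe at $t''$, as its names are among those of $Q_1'$ and $Q_2'$, and the induction hypothesis applies. If $Q_1'=z$, then $Q_2'$ is a name $n\in t''\setminus S$ and the third premise is $t''\vdash P_1[n/x]\Downarrow(a_3)q$. By (H), $q\notin S$ and $t''\vdash P_2[n/x]\Downarrow(a_3)q$; by Lemma~\ref{lem:renaming}(i), $q\in t''\cup a_3$. Take $Q'=q$.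

Finally let $K=\lambda z.P$. Then $P$ is safe at $t^*$, so $P[F_1/z]$ and $P[F_2/z]$ evaluate to the same Boolean, and $KF_d$ steps to $P[F_d/z]$.
\end{proof}

\begin{example}\label{ex:hide}
$\mathsf{Hide}_1\equiv\mathsf{Hide}_2$. We check $(*)$. Given $t,V,K$, pick $p\notin t$; then $t\vdash\mathsf{Hide}_dV\Downarrow(\{p\})F_d$ with $F_d=\lambda x.\,\mathsf{if}\ x=p\ \mathsf{then}\ D_d\ \mathsf{else}\ x$, and $K(\mathsf{Hide}_dV)$ has the outcome of $KF_d$. Take $t^*=t\cup\{p\}$ and $S=\{p\}$. For $n\ne p$ both bodies evaluate to $n\notin S$ and create nothing, so (H) holds. For $\mathsf{Leak}_d$ the bodies still agree at $n\neq p$, but the result is $p\in S$: the clause $q\notin S$ of (H) fails, and so does the conclusion.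
\end{example}

\section{The terms $A_1$ and $A_2$}\label{sec:terms}

\subsection{Structures and certificates}

A pointer structure has several operations that must share the names created by one call of the generator. The language has no products, so we pack eight operations $\mathsf{Name}\to\mathsf{Name}$ into one function of type $\sigma$, whose three Boolean arguments select the operation. The eight \emph{fields} and their codes, with $1$ for $\mathsf{true}$ and $0$ for $\mathsf{false}$, are
\[
\begin{array}{cccccccc}
\mathsf{start}&\mathsf{next}&\mathsf{u}&\mathsf{v}&\mathsf{succ}&\mathsf{mem}&\mathsf{one}&\mathsf{end}\\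
000&001&010&011&100&101&110&111
\end{array}
\]
For $g:\sigma$, a field $\mathsf f$ with code $b_1b_2b_3$ and $N:\mathsf{Name}$, put $g^{\mathsf f}N:=g\,b_1\,b_2\,b_3\,N$. The last three fields are predicates, coded by fixed points: $x$ has the property $\mathsf f$ when $g^{\mathsf f}x=x$ holds.

For a word $\alpha$, let $\alpha[\mu]$ be its letter number $\mu$, counting from $0$. Let $i_1\dots i_k$ be a solution of an instance, let $U=u_{i_1}\cdots u_{i_k}=v_{i_1}\cdots v_{i_k}$ and $m=|U|$, and put $\mu^{\mathsf u}_l=|u_{i_1}\cdots u_{i_l}|$ and $\mu^{\mathsf v}_l=|v_{i_1}\cdots v_{i_l}|$ for $0\le l\le k$. The \emph{certificate} of the solution is the closed value of type $\rho$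
\[
V_{\mathrm{cert}}=\lambda b.\ \nu j_0.\cdots\nu j_k.\,\nu w_0.\cdots\nu w_m.\ \lambda b_1.\lambda b_2.\lambda b_3.\lambda x{:}\mathsf{Name}.\,N,
\]
where $N$ is a nested conditional on $b_1,b_2,b_3$ and on equality of $x$ with the listed names, returning the following.
\begin{center}
\begin{tabular}{lll}
field & result & otherwise\\ \hline
$\mathsf{start}$ & $j_0$ & \\
$\mathsf{next}$ & $j_{l+1}$ if $x=j_l$, $l<k$ & $x$\\
$\mathsf f\in\{\mathsf u,\mathsf v\}$ & $w_{\mu}$ with $\mu=\mu^{\mathsf f}_l$ if $x=j_l$ & $x$\\
$\mathsf{succ}$ & $w_{\mu+1}$ if $x=w_\mu$, $\mu<m$ & $x$\\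
$\mathsf{mem}$ & $x$ if $x$ is a listed name & $\nu n.n$\\
$\mathsf{one}$ & $x$ if $x=w_\mu$, $\mu<m$, $U[\mu]=1$ & $\nu n.n$\\
$\mathsf{end}$ & $x$ if $x=w_m$ & $\nu n.n$
\end{tabular}
\end{center}
The \emph{positions} $w_0,\dots,w_m$ spell the common word $U$ once. The \emph{index node} $j_l$ records how far the $u$-side and the $v$-side have read after $l$ pairs. Figure~\ref{fig:cert} shows an example. The step from $j_l$ to $j_{l+1}$ is correct if, for some $i$, the word $u_i$ is written between the two $\mathsf u$-pointers and $v_i$ between the two $\mathsf v$-pointers. This involves a number of pointers bounded in terms of $I$ alone.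

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[circle,draw] (j0) at (0,1.9) {$j_0$};
\node[circle,draw] (j1) at (3,1.9) {$j_1$};
\node[circle,draw] (j2) at (6,1.9) {$j_2$};
\node[circle,draw] (w0) at (0,0) {$w_0$};
\node[circle,draw] (w1) at (2,0) {$w_1$};
\node[circle,draw] (w2) at (4,0) {$w_2$};
\node[circle,draw] (w3) at (6,0) {$w_3$};
\node at (0,-0.75) {$0$}; \node at (2,-0.75) {$1$};
\node at (4,-0.75) {$0$}; \node at (6,-0.75) {end};
\draw[->] (j0) -- (j1); \draw[->] (j1) -- (j2);
\draw[->] (w0) -- (w1); \draw[->] (w1) -- (w2); \draw[->] (w2) -- (w3);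
\draw[->,thick] (j0) to[bend right=25] (w0);
\draw[->,thick,dashed] (j0) to[bend left=25] (w0);
\draw[->,thick] (j1) -- (w1);
\draw[->,thick,dashed] (j1) -- (w2);
\draw[->,thick] (j2) to[bend right=25] (w3);
\draw[->,thick,dashed] (j2) to[bend left=25] (w3);
\end{tikzpicture}
\caption{The certificate of the solution $1\,2$ of the PCP instance $(u_1,v_1)=(0,01)$, $(u_2,v_2)=(10,0)$, with common word $010$. Upper row: index nodes linked by $\mathsf{next}$. Lower row: positions linked by $\mathsf{succ}$, with their letters. Solid downward arrows are $\mathsf u$-pointers, dashed ones are $\mathsf v$-pointers. From $j_0$ to $j_1$ the solid pointer passes $u_1=0$ and the dashed one $v_1=01$; from $j_1$ to $j_2$ they pass $u_2=10$ and $v_2=0$.}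
\label{fig:cert}
\end{figure}

\subsection{The verifier}

Fix an instance $I$. The abbreviations below are terms of type $\mathsf{Bool}$ in the variables $h,g:\sigma$ and $y:\mathsf{Name}$, which will hold the control copy, the working copy and the entry node. The letters $x,x',p,q$ stand for variables or names of type $\mathsf{Name}$, and bound variables are chosen fresh. The test for privacy compares the working copy with the control copy and with its own behavior on a fresh name:
\[
\mathsf{priv}(x):=(g^{\mathsf{mem}}x=x)\wedge\neg(h^{\mathsf{mem}}x=x)\wedge\neg\big(\nu n.(g^{\mathsf{mem}}n=n)\big).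
\]
Next come the tests that read a word $\alpha$ from position $p$ to position $q$, for $c\in\{0,1\}$ and $\mathsf f\in\{\mathsf u,\mathsf v\}$:
\begin{align*}
\mathsf{fin}(p)&:=(g^{\mathsf{end}}p=p),\\
\mathsf{lab}_1(p)&:=\neg\mathsf{fin}(p)\wedge(g^{\mathsf{one}}p=p),\qquad \mathsf{lab}_0(p):=\neg\mathsf{fin}(p)\wedge\neg(g^{\mathsf{one}}p=p),\\
\mathsf{match}_\varepsilon(p,q)&:=\mathsf{priv}(p)\wedge(p=q),\\
\mathsf{match}_{c\alpha}(p,q)&:=\mathsf{priv}(p)\wedge\mathsf{lab}_c(p)\wedge\big(\mathsf{let}\ p'=g^{\mathsf{succ}}p\ \mathsf{in}\ \mathsf{match}_\alpha(p',q)\big),\\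
\mathsf{side}^{\mathsf f}_\alpha(x,x')&:=\mathsf{let}\ p=g^{\mathsf f}x\ \mathsf{in}\ \mathsf{let}\ q=g^{\mathsf f}x'\ \mathsf{in}\ \mathsf{match}_\alpha(p,q).
\end{align*}
Every name returned by a pointer is bound by $\mathsf{let}$ and tested by $\mathsf{priv}$. The reason is that a field of an arbitrary $g$ may return a fresh name at each call, and then it is not a pointer at all. The tests for a correct step, a correct beginning and a correct end are
\begin{align*}
\mathsf{good}(x)&:=\bigvee_{i=1}^r\Big(\mathsf{let}\ x'=g^{\mathsf{next}}x\ \mathsf{in}\ \big(\mathsf{priv}(x')\wedge\mathsf{side}^{\mathsf u}_{u_i}(x,x')\wedge\mathsf{side}^{\mathsf v}_{v_i}(x,x')\big)\Big),\\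
\mathsf{init}&:=\mathsf{let}\ p=g^{\mathsf u}y\ \mathsf{in}\ \big(\mathsf{priv}(p)\wedge(p=g^{\mathsf v}y)\wedge\neg\mathsf{fin}(p)\big),\\
\mathsf{last}^{\mathsf f}(x)&:=\mathsf{let}\ p=g^{\mathsf f}x\ \mathsf{in}\ \big(\mathsf{priv}(p)\wedge\mathsf{fin}(p)\big),\\
\mathsf{goal}(x)&:=\mathsf{init}\wedge\mathsf{last}^{\mathsf u}(x)\wedge\mathsf{last}^{\mathsf v}(x).
\end{align*}
In $\mathsf{init}$, the clause $p=g^{\mathsf v}y$ makes both sides read the same word, and $\neg\mathsf{fin}(p)$ excludes the empty index sequence. Only $\mathsf{good}$ depends on $I$. Finally, with $D_1=x$ and $D_2=\nu n.n$ as before,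
\begin{align*}
\mathsf{body}_d:={}&\mathsf{if}\ \neg\mathsf{priv}(x)\ \mathsf{then}\ y\ \mathsf{else}\ \mathsf{if}\ \mathsf{goal}(x)\ \mathsf{then}\ D_d\\
&\mathsf{else}\ \mathsf{if}\ \mathsf{good}(x)\ \mathsf{then}\ g^{\mathsf{next}}x\ \mathsf{else}\ x,\\
A_d:={}&\lambda G{:}\rho.\ \mathsf{let}\ h=G\,\mathsf{true}\ \mathsf{in}\ \mathsf{let}\ g=G\,\mathsf{true}\ \mathsf{in}\\
&\mathsf{let}\ y=(\nu n.\,g^{\mathsf{start}}n)\ \mathsf{in}\ \lambda x{:}\mathsf{Name}.\,\mathsf{body}_d .
\end{align*}
The terms $A_1,A_2$ are closed values of type $\rho\to\mathsf{Name}\to\mathsf{Name}$ without free names, and they are computable from $I$.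

\subsection{The result of a call}\label{sub:call}

Let $t$ be finite and let $V:\rho$ be any closed value over $t$. By Lemma~\ref{lem:termination} we can fix evaluations
\[
t\vdash V\,\mathsf{true}\Downarrow(s_h)h,\qquad t\cup s_h\vdash V\,\mathsf{true}\Downarrow(s_g)g,\qquad t\cup s_h\cup s_g\vdash\nu n.\,g^{\mathsf{start}}n\Downarrow(s_0)e .
\]
Put $t^*=t\uplus s_h\uplus s_g\uplus s_0$. From now on $h$ and $g$ denote these values, the name $e$ replaces $y$ in all abbreviations, and $F_d:=\lambda x.\mathsf{body}_d$ with these substitutions. Four uses of (E5) give
\begin{equation}\label{eq:call}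
t\vdash A_dV\Downarrow(s_h\cup s_g\cup s_0)F_d\qquad(d=1,2),
\end{equation}
with the same $h,g,e$ for both $d$, and $F_d$ is over $t^*$. All evaluations below take place under sets containing $t^*$, so a name created in them is never in $s_g$.

\section{Solvable instances are separated}\label{sec:solvable}

\begin{proposition}\label{prop:solvable}
If $I$ has a solution, then $A_1\not\equiv A_2$.
\end{proposition}

\begin{proof}
Let $V=V_{\mathrm{cert}}$ be the certificate of a solution $i_1\dots i_k$, and take $t=\emptyset$ in Section~\ref{sub:call}. Each call $V\,\mathsf{true}$ creates one copy of the listed names, so $s_h$ and $s_g$ are two disjoint copies. Let $j_l,w_\mu$ denote the names in $s_g$. Then $e=j_0$.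

\emph{$\mathsf{priv}(x)$ holds iff $x\in s_g$.} If $x\notin s_g$, then $g^{\mathsf{mem}}x$ yields a fresh name and the first conjunct fails. If $x\in s_g$, then $g^{\mathsf{mem}}x$ yields $x$; $h^{\mathsf{mem}}x$ yields a fresh name, as $x\notin s_h$; and for fresh $n$, $g^{\mathsf{mem}}n$ yields another fresh name. So all three conjuncts hold.

\emph{Positions.} By the table, $\mathsf{fin}(w_\mu)$ holds iff $\mu=m$, and for $\mu<m$, $\mathsf{lab}_c(w_\mu)$ holds iff $U[\mu]=c$. If $\alpha$ occurs in $U$ starting at letter $\mu$, then $\mathsf{match}_\alpha(w_\mu,w_{\mu+|\alpha|})$ holds, by induction on $|\alpha|$: for $\alpha=\varepsilon$ both conjuncts hold; for $\alpha=c\alpha'$ we have $\mu<m$ and $U[\mu]=c$, the term $g^{\mathsf{succ}}w_\mu$ yields $w_{\mu+1}$, and $\alpha'$ occurs at $\mu+1$.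

\emph{Index nodes.} The test $\mathsf{init}$ holds: $g^{\mathsf u}j_0$ and $g^{\mathsf v}j_0$ both yield $w_0$, and $\mathsf{fin}(w_0)$ fails since $m\ge1$. Let $l<k$ and $i=i_{l+1}$. Then $\mathsf{goal}(j_l)$ fails, because $g^{\mathsf u}j_l$ yields $w_\mu$ with $\mu=\mu^{\mathsf u}_l\le m-|u_i|<m$. And $\mathsf{good}(j_l)$ holds through its $i$th disjunct: $x'$ becomes $j_{l+1}\in s_g$; the word $u_i$ occurs in $U$ at $\mu^{\mathsf u}_l$ and $\mu^{\mathsf u}_l+|u_i|=\mu^{\mathsf u}_{l+1}$, so $\mathsf{side}^{\mathsf u}_{u_i}(j_l,j_{l+1})$ holds; the word $v_i$ occurs in $U=v_{i_1}\cdots v_{i_k}$ at $\mu^{\mathsf v}_l$ and $\mu^{\mathsf v}_l+|v_i|=\mu^{\mathsf v}_{l+1}$, so $\mathsf{side}^{\mathsf v}_{v_i}(j_l,j_{l+1})$ holds. Finally $\mathsf{goal}(j_k)$ holds, since $g^{\mathsf u}j_k$ and $g^{\mathsf v}j_k$ yield $w_m$.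

Hence $F_dn$ yields $j_0$ for $n\notin s_g$, $F_dj_l$ yields $j_{l+1}$ for $l<k$, and $F_dj_k$ yields $j_k$ if $d=1$ and a fresh name if $d=2$. Let $f^{k+1}n=f(\cdots(fn)\cdots)$ with $k+1$ applications, and
\[
C=\mathsf{let}\ f=[-]\,V\ \mathsf{in}\ \mathsf{let}\ y'=(\nu n.\,f^{k+1}n)\ \mathsf{in}\ (fy'=y').
\]
In $C[A_d]$, $f$ becomes $F_d$ by \eqref{eq:call}, the name $n$ is created later and so lies outside $s_g$, and $y'$ becomes $j_k$. Thus $C[A_1]$ has outcome $\mathsf{true}$ and $C[A_2]$ has outcome $\mathsf{false}$.
\end{proof}

\section{Unsolvable instances give equivalent terms}\label{sec:unsolvable}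

Now the argument $V$ is arbitrary. The smallest unsolvable instance shows what has to be proved and why $\mathsf{priv}$ needs the control copy.

\begin{example}\label{ex:forged}
Let $I$ consist of the pair $(0,1)$; it has no solution, since the two sides begin with different letters. Let $V$ be the certificate of the solution $1$ of the instance $(0,0)$, with nodes $j_0,j_1,w_0,w_1$. Since $\mathsf{goal}$ does not depend on the instance, $\mathsf{goal}(j_1)$ holds, and $F_1,F_2$ differ at $j_1$. But $\mathsf{good}(j_0)$ needs $\mathsf{match}_1(w_0,w_1)$, hence $\mathsf{lab}_1(w_0)$, which fails. So $F_dj_0$ yields $j_0$, outside names are sent to $j_0$, and $j_1$ is never returned.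

Now let $V'$ be $V$ with its four outer $\nu$-binders deleted, and consider the context $\nu j_0.\nu j_1.\nu w_0.\nu w_1.\,\mathsf{let}\ f=[-]\,V'\ \mathsf{in}\ (fj_1=j_1)$, which jumps to the goal. If $\mathsf{priv}(x)$ were only $g^{\mathsf{mem}}x=x$, this context would separate $A_1$ from $A_2$. With the actual definition, $h=g$, the first two conjuncts contradict each other, and $f$ returns $j_0$ for both $d$.
\end{example}

Fix a finite $t$ and a closed value $V:\rho$ over $t$, with the notation of Section~\ref{sub:call}. By Lemma~\ref{lem:renaming}(i), $\mathrm{names}(h)\subseteq t\cup s_h$ and $\mathrm{names}(g)\subseteq t\cup s_g$. By Lemma~\ref{lem:renaming}(ii) with $\kappa$ the identity, $g=\theta h$ for a bijection $\theta:s_h\to s_g$ extended by the identity on $t$.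

\begin{lemma}\label{lem:priv}
If $\mathsf{priv}(x)$ holds for a name $x$, then $x\in s_g$.
\end{lemma}

\begin{proof}
Suppose $x\notin s_h\cup s_g$. The map that is $\theta$ on $s_h$ and the identity on $t\cup\{x\}$ is injective, since $s_g$ is disjoint from $t\cup\{x\}$. It sends the term $(h^{\mathsf{mem}}x=x)$ to $(g^{\mathsf{mem}}x=x)$. By Corollary~\ref{cor:determinism}(a) these have the same outcome, so the first or the second conjunct fails.

Suppose $x\in s_h$. Then $x\notin\mathrm{names}(g)$. The term $\nu n.(g^{\mathsf{mem}}n=n)$ has the outcome of $(g^{\mathsf{mem}}n=n)$ for a name $n\notin t^*$, and $n\notin\mathrm{names}(g)$. The map that sends $x$ to $n$ and fixes $\mathrm{names}(g)$ is injective and sends $(g^{\mathsf{mem}}x=x)$ to $(g^{\mathsf{mem}}n=n)$. So the first or the third conjunct fails.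
\end{proof}

\begin{remark}
The third conjunct is needed for Lemma~\ref{lem:priv}. For the generator $V=\lambda b.\nu p.\lambda b_1.\lambda b_2.\lambda b_3.\lambda x.\,\mathsf{if}\ x=p\ \mathsf{then}\ (\nu n.n)\ \mathsf{else}\ x$, the name in $s_h$ is a fixed point of $g^{\mathsf{mem}}$ and not of $h^{\mathsf{mem}}$, so it passes the first two conjuncts.
\end{remark}

\subsection{The finite structure behind $g$}

The value $g$ is an arbitrary program, but on the finite set $s_g$ it determines an ordinary structure. For $\mathsf f\in\{\mathsf{next},\mathsf u,\mathsf v,\mathsf{succ}\}$ and $x\in s_g$, put $\varphi_{\mathsf f}(x)=q$ if some evaluation of $g^{\mathsf f}x$ under a set containing $t^*$ yields $q\in s_g$, and leave $\varphi_{\mathsf f}(x)$ undefined otherwise. By Corollary~\ref{cor:determinism}(b), $\varphi_{\mathsf f}$ is a well-defined partial function from $s_g$ to $s_g$, and if $\varphi_{\mathsf f}(x)=q$ then every evaluation of $g^{\mathsf f}x$ yields $q$. Let $\mathrm{Fin}$ be the set of $p\in s_g$ for which $\mathsf{fin}(p)$ holds. The \emph{label} of $p\in s_g\setminus\mathrm{Fin}$ is $1$ if $(g^{\mathsf{one}}p=p)$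 holds and $0$ otherwise.

We say that a word $\alpha$ is \emph{read from $p$ to $q$} if $p\in s_g$, the names $p_\mu=\varphi_{\mathsf{succ}}^\mu(p)$ are defined for $0\le\mu\le|\alpha|$, each $p_\mu$ with $\mu<|\alpha|$ lies outside $\mathrm{Fin}$ and has label $\alpha[\mu]$, and $p_{|\alpha|}=q$. In that case $q\in s_g$. Two properties are all we need.
\begin{itemize}
\item[(R1)] If $\alpha$ is read from $p$ to $q$ and $\beta$ from $q$ to $q'$, then $\alpha\beta$ is read from $p$ to $q'$.
\item[(R2)] If $\alpha$ and $\beta$ are both read from $p$ to names in $\mathrm{Fin}$, then $\alpha=\beta$.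
\end{itemize}
Property (R1) follows by joining the two sequences. For (R2), both $|\alpha|$ and $|\beta|$ equal the least $\mu$ with $p_\mu\in\mathrm{Fin}$, and both words are the sequence of labels of the names before it. Nothing forces the structure to look like Figure~\ref{fig:cert}; pointers may form cycles and nodes may play several roles, and (R1), (R2) hold regardless.

\begin{lemma}\label{lem:local}
\begin{itemize}
\item[(i)] If $\mathsf{match}_\alpha(p,q)$ holds for names $p,q$, then $\alpha$ is read from $p$ to $q$.
\item[(ii)] If $x\in s_g$ and $\mathsf{good}(x)$ holds, then $x'=\varphi_{\mathsf{next}}(x)$ is defined, and for some $i$ the word $u_i$ is read from $\varphi_{\mathsf u}(x)$ to $\varphi_{\mathsf u}(x')$ and $v_i$ is read from $\varphi_{\mathsf v}(x)$ to $\varphi_{\mathsf v}(x')$, all four names being defined.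
\end{itemize}
\end{lemma}

\begin{proof}
(i) Induction on $|\alpha|$. In both clauses $\mathsf{priv}(p)$ holds, so $p\in s_g$ by Lemma~\ref{lem:priv}. For $\alpha=\varepsilon$ we also have $p=q$. For $\alpha=c\alpha'$, the conjunct $\mathsf{lab}_c(p)$ says that $p\notin\mathrm{Fin}$ has label $c$. Let $p'$ be a value of $g^{\mathsf{succ}}p$. By Corollary~\ref{cor:outcome}(b), $\mathsf{match}_{\alpha'}(p',q)$ holds, so $\alpha'$ is read from $p'$ to $q$. In particular $p'\in s_g$, hence $p'=\varphi_{\mathsf{succ}}(p)$.

(ii) Some disjunct $i$ holds. Let $x'$ be a value of $g^{\mathsf{next}}x$. By Corollary~\ref{cor:outcome}(b) the three conjuncts hold at $x'$. The first gives $x'\in s_g$, so $x'=\varphi_{\mathsf{next}}(x)$. Let $(\mathsf f,\alpha)$ be $(\mathsf u,u_i)$ or $(\mathsf v,v_i)$, and let $p,q$ be values of $g^{\mathsf f}x$ and then $g^{\mathsf f}x'$. Then $\mathsf{match}_\alpha(p,q)$ holds, so $\alpha$ is read from $p$ to $q$ by (i). Thus $p,q\in s_g$, and $p=\varphi_{\mathsf f}(x)$, $q=\varphi_{\mathsf f}(x')$.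
\end{proof}

\subsection{Reachable names}

The names of $s_g$ that $F_d$ can hand out are the entry and its verified successors. Let $R\subseteq s_g$ be the least set that contains $e$ if $e\in s_g$, and contains $\varphi_{\mathsf{next}}(x)$ whenever $x\in R$ and $\mathsf{good}(x)$ holds.

\begin{lemma}\label{lem:sound}
If $\mathsf{goal}(x)$ holds for some $x\in R$, then $I$ has a solution.
\end{lemma}

\begin{proof}
By the definition of $R$ there are $x_0=e,x_1,\dots,x_k=x$ in $s_g$, $k\ge0$, such that $\mathsf{good}(x_l)$ holds and $x_{l+1}=\varphi_{\mathsf{next}}(x_l)$ for $l<k$. Since $\mathsf{init}$ holds, a value $w$ of $g^{\mathsf u}e$ satisfies $\mathsf{priv}(w)$, so $w\in s_g$ and $w=\varphi_{\mathsf u}(x_0)$; the term $g^{\mathsf v}e$ evaluates to $w$, so $w=\varphi_{\mathsf v}(x_0)$; and $w\notin\mathrm{Fin}$.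

For $l<k$ let $i_{l+1}$ be the index given by Lemma~\ref{lem:local}(ii) for $x_l$. Put $U=u_{i_1}\cdots u_{i_k}$ and $U'=v_{i_1}\cdots v_{i_k}$. The empty word is read from $w$ to $w$, so by (R1) and induction on $l$, $U$ is read from $w$ to $\varphi_{\mathsf u}(x_k)$ and $U'$ is read from $w$ to $\varphi_{\mathsf v}(x_k)$. Since $\mathsf{last}^{\mathsf f}(x_k)$ holds and $g^{\mathsf f}x_k$ yields $\varphi_{\mathsf f}(x_k)$, both end points lie in $\mathrm{Fin}$. By (R2), $U=U'$. Finally $U\ne\varepsilon$, because it is read from $w\notin\mathrm{Fin}$ to a name in $\mathrm{Fin}$; so $k\ge1$.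
\end{proof}

\begin{proposition}\label{prop:unsolvable}
If $I$ has no solution, then $A_1\equiv A_2$.
\end{proposition}

\begin{proof}
We verify $(*)$ of Lemma~\ref{lem:context} with $s=\emptyset$. Let $t$, $V$ be as above and let $K:(\mathsf{Name}\to\mathsf{Name})\to\mathsf{Bool}$ be a closed value over $t$. By \eqref{eq:call} and Corollary~\ref{cor:outcome}(b), $K(A_dV)$ has the outcome of $KF_d$. We apply Lemma~\ref{lem:privacy} with $S=s_g\setminus R$; since $t\cap s_g=\emptyset$, the value $K$ is over $t^*\setminus S$. It remains to check (H). Let $t'\supseteq t^*$, $n\in t'\setminus S$ and $t'\vdash\mathsf{body}_1[n/x]\Downarrow(a)q$. The two bodies differ only in the branch $D_d$, so a derivation that does not take this branch is, after replacing $D_1$ by $D_2$, a derivation of $t'\vdash\mathsf{body}_2[n/x]\Downarrow(a)q$.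

If $\mathsf{priv}(n)$ fails, the first branch is taken and $q=e$. Either $e\notin s_g$ or $e\in R$, so $q\notin S$.

If $\mathsf{priv}(n)$ holds, then $n\in s_g$ by Lemma~\ref{lem:priv}, so $n\in R$. As $I$ has no solution, $\mathsf{goal}(n)$ fails by Lemma~\ref{lem:sound}, and the branch $D_1$ is not taken. If $\mathsf{good}(n)$ fails, then $q=n\in R$. If it holds, then $q$ is a value of $g^{\mathsf{next}}n$, so $q=\varphi_{\mathsf{next}}(n)\in R$ by Lemma~\ref{lem:local}(ii). In both cases $q\notin S$.
\end{proof}

\begin{remark}
That the words are nonempty is used only in Proposition~\ref{prop:solvable}, and it cannot be dropped there: the proof of Lemma~\ref{lem:sound} always produces a solution with $U\neq\varepsilon$, so for the single pair $(\varepsilon,\varepsilon)$ no reachable name satisfies $\mathsf{goal}$ and $A_1\equiv A_2$, although the sequence $1$ solves it.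
\end{remark}

\section{Proofs of the theorems}\label{sec:theorems}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The terms $A_1,A_2$ are computable from $I$, and by Propositions~\ref{prop:solvable} and~\ref{prop:unsolvable} they are equivalent iff $I$ has no solution. An algorithm for $\equiv$ would thus decide PCP, contrary to Post's theorem.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complexity}(a)]
\emph{Membership, for all inputs.} We have $M_1\not\equiv M_2$ iff some context $C$, well typed for both terms, gives $C[M_1]$ and $C[M_2]$ different outcomes. Contexts can be enumerated and typing is decidable. Outcomes are computable: search for a derivation, which exists by Lemma~\ref{lem:termination} and whose result is unique by Corollary~\ref{cor:determinism}(a). So $\not\equiv$ is recursively enumerable.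

\emph{Hardness.} The map $I\mapsto(A_1,A_2)$ is a computable many-one reduction from the $\Pi^0_1$-complete set of unsolvable instances to $\equiv$, with $s=\emptyset$ and the type $\rho\to\mathsf{Name}\to\mathsf{Name}$, whose order is $\max(1+1,1)=2$. It is also a reduction to the problem over all inputs.
\end{proof}

For (b) we move the comparison into the term: it receives the test $K$ of the context lemma as an argument $H$, runs it on both $A_1G$ and $A_2G$, and reports whether the answers agree. The type $\tau_0=(\mathsf{Name}\to\mathsf{Name})\to\mathsf{Bool}$ of $H$ has order $2$, so $\rho\to\tau_0\to\mathsf{Bool}$ has order $3$.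

\begin{proof}[Proof of Theorem~\ref{thm:complexity}(b)]
Let
\[
B=\lambda G{:}\rho.\lambda H{:}\tau_0.\ \mathsf{Eq}\big(H(A_1G),H(A_2G)\big),\qquad B_0=\lambda G{:}\rho.\lambda H{:}\tau_0.\ \mathsf{true}.
\]
We show that $B\equiv B_0$ iff $A_1\equiv A_2$. Then $I\mapsto B$ reduces the unsolvable instances to equivalence with $B_0$, by Theorem~\ref{thm:main}, and membership in $\Pi^0_1$ follows from (a).

Suppose $A_1\not\equiv A_2$. By Lemma~\ref{lem:context} there are $t=\{n_1,\dots,n_l\}$, $V$ and $K$ such that $K(A_1V)$ and $K(A_2V)$ have different outcomes. In the context $\nu n_1.\cdots\nu n_l.([-]V)K$, the term $B$ leads by steps to $\mathsf{Eq}(K(A_1V),K(A_2V))$, with outcome $\mathsf{false}$, while $B_0$ leads to $\mathsf{true}$.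

Suppose $A_1\equiv A_2$. We use Lemma~\ref{lem:context} once for each of the two arguments. Fix $t$ and a closed value $V:\rho$ over $t$, and put
\[
A'=\lambda H.\,\mathsf{Eq}\big(H(A_1V),H(A_2V)\big),\qquad A''=\lambda H.\,\mathsf{true},
\]
closed values over $t$. Let $t'\supseteq t$ and let $K:\tau_0$ and $L':\mathsf{Bool}\to\mathsf{Bool}$ be closed values over $t'$. By $(*)$ for $A_1,A_2$, the terms $K(A_1V)$ and $K(A_2V)$ have the same outcome, so $A'K$ evaluates to $\mathsf{true}$, as does $A''K$. By Corollary~\ref{cor:outcome}(b), $L'(A'K)$ and $L'(A''K)$ both have the outcome of $L'\,\mathsf{true}$. Hence $A'\equiv A''$ over $t$ by Lemma~\ref{lem:context}. Now let $L:(\tau_0\to\mathsf{Bool})\to\mathsf{Bool}$ be a closed value over $t$. The context $L\,[-]$ shows that $LA'$ and $LA''$ have the same outcome. Since $(t,L(BV))\to(t,LA')$ and $(t,L(B_0V))\to(t,LA'')$, the terms $L(BV)$ and $L(B_0V)$ have the same outcome. As $t,V,L$ were arbitrary, Lemma~\ref{lem:context} gives $B\equiv B_0$.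
\end{proof}

\begin{thebibliography}{1}
\bibitem{PEN} \emph{Program Equivalence With Names},
\texttt{http://drops.dagstuhl.de/\allowbreak opus/\allowbreak volltexte/\allowbreak 2010/\allowbreak 2809/\allowbreak pdf/\allowbreak 10351.\allowbreak TzevelekosNikos.\allowbreak Paper.\allowbreak 2809.pdf}
\end{thebibliography}
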